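\title{The space $\ell_\infty\hat{\otimes}_\pi\ell_\infty$ contains no complemented copy of $c_0$}

\begin{abstract}
We prove that the completed projective tensor product $\ell_\infty\hat{\otimes}_\pi\ell_\infty$ contains no complemented subspace isomorphic to $c_0$. More generally, for compact spaces $K$ and $L$, the space $C(K)\hat{\otimes}_\pi C(L)$ contains no complemented copy of $c_0$ if and only if $C(K)$ and $C(L)$ are Grothendieck spaces. In contrast, $C(K)\hat{\otimes}_\pi C(L)$ has a quotient isomorphic to $c_0$ whenever $K$ and $L$ are infinite. The proof dominates a weak*-null sequence of bilinear forms by $L_2$-norms through Grothendieck's inequality, splits the dominating densities into disjointly supported and uniformly integrable parts, and treats the resulting pieces by a gluing argument, by the absence of $c_0$ in the trace class, and by martingale differences.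
\end{abstract}

\section{The question and the results}\label{sec:intro}

Scalars are real or complex, compact spaces are Hausdorff and nonempty, operators are bounded and linear, and subspaces are closed. The dual of a Banach space $X$ is $X'$. For Banach spaces $U$ and $V$, the \emph{completed projective tensor product} $U\hat{\otimes}_\pi V$ is the completion of $U\otimes V$ in the norm
\[
\|z\|=\inf\Big\{\sum_{i}\|u_i\|\,\|v_i\| : z=\sum_i u_i\otimes v_i\Big\}.
\]
Its dual is the space of bounded bilinear forms on $U\times V$, with $\|B\|=\sup\{|B(u,v)|:\|u\|,\|v\|\le1\}$. We write $(e_n)$ for the unit vector basis of $c_0$, and use the same letters for the unit vectors of $\ell_1$, $\ell_2$ and $\ell_\infty$. This paper answers the following question, which comes from \cite{unexpected}.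

\begin{quote}
\emph{Does $\ell_\infty\hat{\otimes}_\pi\ell_\infty$ contain a complemented subspace isomorphic to $c_0$?}
\end{quote}

\subsection*{One factor}
A Banach space $X$ is a \emph{Grothendieck space} if every weak*-null sequence in $X'$ is weakly null. The space $\ell_\infty=C(\beta\mathbb N)$ is a Grothendieck space (Grothendieck, 1953). The property bears on our question because an operator $R:X\to c_0$ is the same thing as a weak*-null sequence $(B_n)$ in $X'$, through $Rz=(B_n(z))_n$ and $B_n=R'e_n$.

\begin{lemma}\label{lem:quotient}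
A Grothendieck space has no quotient isomorphic to $c_0$, and hence no complemented subspace isomorphic to $c_0$.
\end{lemma}

\begin{proof}
Recall that an operator is onto if and only if its adjoint is an isomorphic embedding. Let $R:X\to c_0$ be onto. The functional $R'a\mapsto\sum_n a_n$ is then bounded on $R'(\ell_1)$ and extends to some $\Phi\in X''$. The sequence $B_n=R'e_n$ is weak*-null and $\Phi(B_n)=1$ for all $n$.
\end{proof}

So $\ell_\infty$ contains $c_0$ but no complemented copy of it. The same holds for many copies of $c_0$ in the tensor product: if $\mathfrak S\subset\mathfrak M\subset\ell_\infty\hat{\otimes}_\pi\ell_\infty$ with $\mathfrak S$ isomorphic to $c_0$ and $\mathfrak M$ isomorphic to $\ell_\infty$, then $\mathfrak S$ is not complemented, since a projection onto $\mathfrak S$ would restrict to $\mathfrak M$. This covers, for instance, $c_0\otimes\mathbf 1\subset\ell_\infty\otimes\mathbf 1$, where $\mathbf 1$ is the constant sequence.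

\subsection*{The diagonal}
The tensor product contains a copy of $c_0$ of a different nature. For a finite set $A\subset\mathbb N$, scalars $\theta_n$ and independent random signs $\varepsilon_n$,
\begin{equation}\label{eq:diagonal}
\sum_{n\in A}\theta_n\,e_n\otimes e_n=\mathbb E\Big[\Big(\sum_{n\in A}\varepsilon_n\theta_ne_n\Big)\otimes\Big(\sum_{m\in A}\varepsilon_me_m\Big)\Big],
\end{equation}
so the left side has norm at most $\max|\theta_n|$, and the forms $(u,v)\mapsto u(n)v(n)$ give the reverse inequality. Thus $(e_n\otimes e_n)$ spans a copy of $c_0$. The following facts about it are known; they are not used in our proofs. One has $(c_0\hat{\otimes}_\pi c_0)''=(\ell_1\hat{\otimes}_\epsilon\ell_1)'$, where $\hat{\otimes}_\epsilon$ is the injective tensor product, and the map $\kappa:\ell_\infty\hat{\otimes}_\pi\ell_\infty\to(\ell_1\hat{\otimes}_\epsilon\ell_1)'$ determined by $\kappa(u\otimes v)(x\otimes y)=\langle u,x\rangle\langle v,y\rangle$ is an isomorphic embedding, through which $\ell_\infty\hat{\otimes}_\pi\ell_\infty$ is regarded as a subspace of $(c_0\hat{\otimes}_\pi c_0)''$.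 The weak*-convergent series $\delta(f)=\sum_nf(n)\,e_n\otimes e_n$ defines an isometric embedding $\delta:\ell_\infty\to(c_0\hat{\otimes}_\pi c_0)''$, and
\[
(\ell_\infty\hat{\otimes}_\pi\ell_\infty)\cap\delta(\ell_\infty)=\delta(c_0).
\]
The natural copy of $\ell_\infty$ around the diagonal $\delta(c_0)$ therefore lies outside the tensor product and cannot serve as $\mathfrak M$. Nevertheless $\delta(c_0)$ is not complemented in $\ell_\infty\hat{\otimes}_\pi\ell_\infty$.

It is instructive to see the obvious projection fail. A projection onto the diagonal is given by a weak*-null sequence of forms with $B_n(e_m\otimes e_m)=1$ for $m=n$ and $0$ otherwise. The forms $B_n(u,v)=u(n)v(n)$ are not weak*-null, because $B_n(\mathbf 1,\mathbf 1)=1$. For the space $c$ of convergent sequences there is a repair: the forms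
\begin{equation}\label{eq:c-forms}
B_n(u,v)=\big(u(n)-\lim u\big)\,v(n)\qquad(u,v\in c)
\end{equation}
have norm at most $2$ and tend to $0$ at every pair $(u,v)$, so the diagonal is complemented in $c\,\hat{\otimes}_\pi c$. In $\ell_\infty$ there are too many test vectors for such a repair.

All this suggests the answer ``no'', and Lemma~\ref{lem:quotient} suggests a proof: show that the tensor product is a Grothendieck space. The answer is right, but the suggested proof is impossible, as Theorem~\ref{thm:C} below shows. One has to use more than the weak*-null sequence of forms, namely the vectors that span the copy of $c_0$.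

\subsection*{Results}
A sequence $(z_n)$ in a Banach space is \emph{WUC} (the series $\sum z_n$ is weakly unconditionally Cauchy) if
\[
\sup\Big\|\sum_{n\in A}\theta_nz_n\Big\|<\infty ,
\]
the supremum being over finite sets $A\subset\mathbb N$ and scalars $|\theta_n|\le1$. An operator \emph{fixes a copy of $c_0$} if it is an isomorphic embedding on some subspace isomorphic to $c_0$. It is \emph{unconditionally converging} if $\sum Tz_n$ converges unconditionally for every WUC sequence $(z_n)$; this holds exactly when $T$ fixes no copy of $c_0$ (Section~\ref{sec:wuc}).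

\begin{theorem}\label{thm:A}
Let $C(K)$ and $C(L)$ be Grothendieck spaces and $X=C(K)\hat{\otimes}_\pi C(L)$. If $(B_n)\subset X'$ is weak*-null and $(z_n)\subset X$ is WUC, then $B_n(z_n)\to0$. Consequently $X$ has no complemented subspace isomorphic to $c_0$. In particular $\ell_\infty\hat{\otimes}_\pi\ell_\infty$ has none.
\end{theorem}

\begin{theorem}\label{thm:B}
For compact spaces $K$ and $L$ the following are equivalent:
\begin{enumerate}
\item[(i)] $C(K)$ and $C(L)$ are Grothendieck spaces;
\item[(ii)] $C(K)\hat{\otimes}_\pi C(L)$ contains no complemented copy of $c_0$;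
\item[(iii)] every operator from $C(K)\hat{\otimes}_\pi C(L)$ to a separable Banach space is unconditionally converging.
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:C}
If $K$ and $L$ are infinite compact spaces, then $C(K)\hat{\otimes}_\pi C(L)$ has a quotient isomorphic to $c_0$; in particular it is not a Grothendieck space. So $\ell_\infty\hat{\otimes}_\pi\ell_\infty$ maps onto $c_0$ although it contains no complemented copy of $c_0$.
\end{theorem}

\subsection*{Plan of the proof of Theorem~\ref{thm:A}}
Grothendieck's inequality bounds $|B_n(u,v)|$ by $\|u\|_{L_2(f_n\mu)}\|v\|_{L_2(g_n\nu)}$ for probability densities $f_n,g_n$ with respect to fixed measures $\mu,\nu$ (Section~\ref{sec:reduction}). Along a subsequence, each density is the sum of a \emph{singular} part, living on a member of a disjoint sequence of sets, and a \emph{regular} part, which is uniformly integrable. Accordingly $B_n$ is the sum of four forms, which vanish asymptotically on $z_n$ for three different reasons (Section~\ref{sec:pieces}).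

\begin{center}
\begin{tabular}{lll}
type in $(u,v)$ & tool & hypothesis used\\
\hline
singular, singular & gluing test functions & $(B_n)$ weak*-null\\
regular, regular & no copy of $c_0$ in the trace class & $(z_n)$ WUC\\
mixed (two forms) & martingale differences and $\ell_2$ & both
\end{tabular}
\end{center}

The mixed forms are the heart of the matter: they are the ones that produce the quotient in Theorem~\ref{thm:C}. Section~\ref{sec:model} treats them in a model case. Theorems~\ref{thm:B} and~\ref{thm:C} are proved in Sections~\ref{sec:B} and~\ref{sec:C}.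

\section{Background}\label{sec:background}

\subsection{Projective tensor products}
We use four standard facts.
\begin{enumerate}
\item[(T1)] A bounded bilinear map from $U\times V$ to a Banach space $Y$ induces an operator $U\hat{\otimes}_\pi V\to Y$ of the same norm. We denote it by the same letter; thus $B(u\otimes v)=B(u,v)$.
\item[(T2)] Operators $S:U\to U_1$ and $T:V\to V_1$ induce $S\otimes T:U\hat{\otimes}_\pi V\to U_1\hat{\otimes}_\pi V_1$ with norm at most $\|S\|\|T\|$. The flip $u\otimes v\mapsto v\otimes u$ is an isometry onto $V\hat{\otimes}_\pi U$.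
\item[(T3)] Every $z\in U\hat{\otimes}_\pi V$ is a sum $\sum_{i=1}^\infty u_i\otimes v_i$ with $\sum_i\|u_i\|\|v_i\|<\infty$.
\item[(T4)] A weak*-null sequence of forms is bounded, by the uniform boundedness principle. Since elementary tensors span a dense subspace, a bounded sequence of forms is weak*-null if and only if $B_n(u,v)\to0$ for all $u,v$.
\end{enumerate}

\subsection{WUC sequences and copies of $c_0$}\label{sec:wuc}
The definition says that $(z_n)$ is WUC if and only if $e_n\mapsto z_n$ extends to an operator $c_0\to X$. WUC sequences are bounded. The property passes to subsequences, to images under operators, to sums $\sum_{n\in A_k}z_n$ over disjoint finite sets $A_k$, and to perturbations $(z_n')$ with $\sum\|z_n-z_n'\|<\infty$. We use three classical theorems, the first two of Bessaga and Pe{\l}czy\'nski.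
\begin{enumerate}
\item[(BP1)] If $T:X\to Y$ is an operator, $(z_n)\subset X$ is WUC and $\|Tz_n\|\not\to0$, then $T$ fixes a copy of $c_0$. In particular, in a space without copies of $c_0$ every WUC sequence is norm-null.
\item[(BP2)] A dual space that contains a copy of $c_0$ contains a copy of $\ell_\infty$. In particular, a separable dual space contains no copy of $c_0$.
\item[(Sob)] Sobczyk's theorem: a subspace isomorphic to $c_0$ of a separable Banach space is complemented.
\end{enumerate}
An operator $T$ that fixes a copy of $c_0$ is not unconditionally converging, because the basis of that copy is WUC and its image is not norm-null. Conversely, if $(z_n)$ is WUC and $\sum Tz_n$ does not converge unconditionally, the Cauchy criterion gives disjoint finite sets $A_k$ with $\inf_k\|T\sum_{n\in A_k}z_n\|>0$, and (BP1) shows that $T$ fixes a copy of $c_0$.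

The next lemma turns the existence of a complemented copy of $c_0$ into a statement about two sequences.

\begin{lemma}\label{lem:detect}
For a Banach space $X$ the following are equivalent:
\begin{enumerate}
\item[(a)] $X$ contains a complemented copy of $c_0$;
\item[(b)] there are a weak*-null sequence $(B_n)\subset X'$ and a WUC sequence $(z_n)\subset X$ with $B_n(z_n)\not\to0$;
\item[(c)] some operator from $X$ to a separable Banach space fixes a copy of $c_0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a)$\Rightarrow$(b). There are operators $i:c_0\to X$ and $P:X\to c_0$ with $Pi=\mathrm{id}$. Then $z_n=ie_n$ is WUC, $B_n=P'e_n$ is weak*-null, and $B_n(z_n)=1$.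

(b)$\Rightarrow$(c). The operator $R:X\to c_0$, $Rz=(B_n(z))_n$, has $\|Rz_n\|\ge|B_n(z_n)|$. By (BP1) it fixes a copy of $c_0$.

(c)$\Rightarrow$(a). Let $T:X\to Y$, with $Y$ separable, be an isomorphic embedding on a subspace $Z$ isomorphic to $c_0$. By (Sob) there is a projection $P$ of $Y$ onto $T(Z)$, and $(T|_Z)^{-1}PT$ is a projection of $X$ onto $Z$.
\end{proof}

To prove that $B_n(z_n)\to0$ we shall factor the forms, up to small errors, through a single operator into a space where WUC sequences are norm-null. Two such spaces occur: $\ell_2$ and a projective tensor product of Hilbert spaces.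

\begin{lemma}\label{lem:ell2}
Let $D_j$ be bilinear forms on $U\times V$ and $M<\infty$ with $\sum_j|D_j(u,v)|^2\le M\|u\|^2\|v\|^2$ for all $u,v$. Then $D_j(z_j)\to0$ for every WUC sequence $(z_j)$ in $U\hat{\otimes}_\pi V$.
\end{lemma}

\begin{proof}
By (T1), $(u,v)\mapsto(D_j(u,v))_j$ induces an operator $\Psi:U\hat{\otimes}_\pi V\to\ell_2$, and the $j$-th coordinate of $\Psi z$ is $D_j(z)$, since both are continuous in $z$ and agree on elementary tensors. The sequence $y_n=\Psi z_n$ is WUC. With independent random signs, the cross terms $\varepsilon_n\varepsilon_m\langle y_n,y_m\rangle$, $n\neq m$, have mean zero, so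
\[
\sum_{n\le N}\|y_n\|^2=\mathbb E\Big\|\sum_{n\le N}\varepsilon_ny_n\Big\|^2 ,
\]
and the right side is bounded in $N$. Hence $|D_j(z_j)|\le\|y_j\|\to0$.
\end{proof}

\begin{lemma}\label{lem:trace}
If $H_1,H_2$ are Hilbert spaces, every WUC sequence $(y_n)$ in $H_1\hat{\otimes}_\pi H_2$ is norm-null.
\end{lemma}

\begin{proof}
Suppose first that $H_1,H_2$ are separable. Then $H_1\hat{\otimes}_\pi H_2$ is separable. It is the space of trace class operators from $H_1'$ to $H_2$, which is the dual of the space of compact operators from $H_2$ to $H_1'$. By (BP2) it contains no copy of $c_0$, and (BP1) applies.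

In general, expand each $y_n$ as in (T3), and let $M_1\subset H_1$, $M_2\subset H_2$ be the separable subspaces spanned by all first and all second factors. Let $P_i:H_i\to M_i$ be the orthogonal projections and $\iota:M_1\hat{\otimes}_\pi M_2\to H_1\hat{\otimes}_\pi H_2$ the natural contraction. The sequence $w_n=(P_1\otimes P_2)y_n$ is WUC, hence norm-null, and $\iota w_n=y_n$.
\end{proof}

The diagonal shows the contrast with \eqref{eq:diagonal}: in $\ell_2\hat{\otimes}_\pi\ell_2$ the form $(u,v)\mapsto\sum_nu(n)v(n)$ has norm $1$, so $\|\sum_{n\le N}e_n\otimes e_n\|=N$.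

\subsection{Measures}
A measure on a compact space $K$ is a regular Borel measure, and $C(K)'$ is the space of such measures with the variation norm. A bounded Borel function $w$ defines an element $\lambda\mapsto\int w\,d\lambda$ of $C(K)''$. If $\lambda$ is a probability measure on $K$, then $C(K)$ is dense in $L_2(\lambda)$, and for $h\in L_1(\lambda)$ the measure $h\lambda$ has norm $\|h\|_{L_1(\lambda)}$. The indicator function of $A$ is $1_A$, its complement is $A^c$, and $\mathbf 1$ is the constant function.

A sequence $(h_n)$ of nonnegative functions in $L_1(\mu)$ is \emph{uniformly integrable} if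
$\sup_n\int_{\{h_n>M\}}h_n\,d\mu\to0$ as $M\to\infty$. Since $\int_Ah_n\,d\mu\le M\mu(A)+\int_{\{h_n>M\}}h_n\,d\mu$, it follows that $\sup_n\int_Ah_n\,d\mu\to0$ as $\mu(A)\to0$.

\section{A model case: forms with orthogonal tails}\label{sec:model}

Here is a family of weak*-null sequences of forms whose norms need not tend to zero; Section~\ref{sec:C} produces a member that is equivalent to the $\ell_1$-basis. We show by hand that such forms vanish asymptotically on WUC sequences.

\begin{proposition}\label{prop:model}
Let $U,V$ be Banach spaces and let $T_n:U\to\ell_2$ and $q:V\to\ell_2$ be operators of norm at most $1$. Put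
\[
B_n(u,v)=\sum_{k\ge n}(T_nu)_k\,(qv)_k .
\]
\begin{enumerate}
\item[(a)] $\|B_n\|\le1$, and $\sup_{\|u\|\le1}|B_n(u,v)|\to0$ for every $v\in V$. In particular $(B_n)$ is weak*-null.
\item[(b)] $B_n(z_n)\to0$ for every WUC sequence $(z_n)$ in $U\hat{\otimes}_\pi V$.
\end{enumerate}
\end{proposition}

\begin{proof}
For $I\subset\mathbb N$ the Cauchy--Schwarz inequality gives
\begin{equation}\label{eq:CS}
\Big|\sum_{k\in I}(T_nu)_k(qv)_k\Big|\le\|u\|\Big(\sum_{k\in I}|(qv)_k|^2\Big)^{1/2}.
\end{equation}
With $I=[n,\infty)$ this proves (a), by (T4).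

(b) Lemma~\ref{lem:ell2} does not apply to $(B_n)$ directly, because the ranges of summation $[n,\infty)$ overlap. But the single vector $z_n$ sees only a finite part of the range. Indeed, fix $n$ and let $B_n^{>m}(u,v)=\sum_{k>m}(T_nu)_k(qv)_k$. By \eqref{eq:CS} and (T4) these forms are weak*-null as $m\to\infty$, so $B_n^{>m}(z_n)\to0$ as $m\to\infty$. Suppose now that $|B_n(z_n)|\ge c>0$ for all $n$ in an infinite set $\Lambda$. Choose $n_1\le m_1<n_2\le m_2<\cdots$ with $n_j\in\Lambda$ and $|B_{n_j}^{>m_j}(z_{n_j})|<1/j$, and let
\[
D_j(u,v)=\sum_{n_j\le k\le m_j}(T_{n_j}u)_k(qv)_k .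
\]
The intervals $[n_j,m_j]$ are disjoint, so \eqref{eq:CS} gives $\sum_j|D_j(u,v)|^2\le\|u\|^2\|qv\|^2\le\|u\|^2\|v\|^2$. By Lemma~\ref{lem:ell2}, $D_j(z_{n_j})\to0$. Hence $B_{n_j}(z_{n_j})=D_j(z_{n_j})+B^{>m_j}_{n_j}(z_{n_j})\to0$, a contradiction.
\end{proof}

Three features made the argument work: the second variable is controlled by one Hilbert norm; the form $B_n$ ignores the early coordinates of $qv$; and the vector $z_n$ ignores the late ones. Nothing was asked of the first variable. In Lemma~\ref{lem:mixed} these features reappear in approximate form.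

\section{Reduction to $L_\infty$-spaces}\label{sec:reduction}

We want to cut the forms $B_n$ by indicator functions of measurable sets and to glue test functions along such sets. Neither operation preserves continuity, so we first extend the forms to bounded measurable functions. Grothendieck's inequality provides the extension, and the Grothendieck property shows that the extended forms still tend to zero pointwise.

\medskip\noindent
\textbf{Grothendieck's inequality.} \emph{There is a constant $K_G$ such that for every bounded bilinear form $B$ on $C(K)\times C(L)$ there are probability measures $\mu_B$ on $K$ and $\nu_B$ on $L$ with $|B(u,v)|\le K_G\|B\|\,\|u\|_{L_2(\mu_B)}\|v\|_{L_2(\nu_B)}$.}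
\medskip

The statement to which we reduce Theorem~\ref{thm:A} contains no topology.

\begin{proposition}\label{prop:main}
Let $\mu,\nu$ be probability measures and $f_n\in L_1(\mu)$, $g_n\in L_1(\nu)$ nonnegative functions of integral $1$. Let $B_n$ be bilinear forms on $L_\infty(\mu)\times L_\infty(\nu)$ such that
\begin{equation}\label{eq:dom}
|B_n(u,v)|\le\|u\|_{L_2(f_n\mu)}\|v\|_{L_2(g_n\nu)}
\end{equation}
and $B_n(u,v)\to0$ for all $u\in L_\infty(\mu)$, $v\in L_\infty(\nu)$. Then $B_n(z_n)\to0$ for every WUC sequence $(z_n)$ in $Y=L_\infty(\mu)\hat{\otimes}_\pi L_\infty(\nu)$.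
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:A} from Proposition~\ref{prop:main}]
By (T4) the sequence $(B_n)$ is bounded; after scaling, $K_G\|B_n\|\le1$. Take probability measures $\mu_n$ on $K$ and $\nu_n$ on $L$ with $|B_n(u,v)|\le\|u\|_{L_2(\mu_n)}\|v\|_{L_2(\nu_n)}$. Put $\mu=\sum_n2^{-n}\mu_n$ and $\nu=\sum_n2^{-n}\nu_n$. Then $\mu_n\le2^n\mu$ and $\nu_n\le 2^n\nu$, so there are densities $f_n=d\mu_n/d\mu$, $g_n=d\nu_n/d\nu$ of integral $1$. By density $B_n$ extends to $L_2(\mu_n)\times L_2(\nu_n)$ with the same bound. An element of $L_\infty(\mu)$ defines an element of $L_2(\mu_n)$, and likewise for $\nu$, so we obtain forms on $L_\infty(\mu)\times L_\infty(\nu)$, again denoted by $B_n$, that satisfy \eqref{eq:dom}.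

We show that $B_n(u,v)\to0$ for all $u\in L_\infty(\mu)$, $v\in L_\infty(\nu)$, enlarging one variable at a time. Fix $v\in C(L)$. There is $a_n\in L_2(\mu_n)$ with $B_n(u,v)=\int ua_n\,d\mu_n$ for all $u\in L_2(\mu_n)$. The measures $a_n\mu_n\in C(K)'$ are weak*-null because $B_n(u\otimes v)\to0$ for $u\in C(K)$. As $C(K)$ is a Grothendieck space, they are weakly null. Given $u\in L_\infty(\mu)$, let $u_0$ be a bounded Borel representative; testing on $\lambda\mapsto\int u_0\,d\lambda$ gives $B_n(u,v)\to0$. Now fix $u\in L_\infty(\mu)$. There is $b_n\in L_2(\nu_n)$ with $B_n(u,v)=\int vb_n\,d\nu_n$ for all $v\in L_2(\nu_n)$. By what was just shown, the measures $b_n\nu_n\in C(L)'$ are weak*-null, hence weakly null, and testing on a bounded Borel representative of $v\in L_\infty(\nu)$ gives $B_n(u,v)\to0$.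

The natural map $j:X\to Y$ is a contraction by (T2), so $(jz_n)$ is WUC, and $B_n(jz)=B_n(z)$ for $z\in X$ since this holds for elementary tensors. Proposition~\ref{prop:main} gives $B_n(z_n)\to0$. By Lemma~\ref{lem:detect}, $X$ has no complemented copy of $c_0$. The case $K=L=\beta\mathbb N$ is the last assertion.
\end{proof}

\begin{remark}\label{rem:groth}
The Grothendieck property is used only to show that the extended forms tend to zero pointwise. This is the step that fails for the forms \eqref{eq:c-forms} on $c=C(\mathbb N\cup\{\infty\})$: they are dominated by $2\|u\|_{L_2(\mu_n)}\|v\|_{L_2(\nu_n)}$ with $\mu_n=\frac12(\delta_n+\delta_\infty)$ and $\nu_n=\delta_n$, and their extensions satisfy $B_n(1_{\{\infty\}},\mathbf 1)=-1$.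
\end{remark}

\section{Proof of Proposition~\ref{prop:main}}\label{sec:pieces}

The difficulty in \eqref{eq:dom} is that the Hilbert norms change with $n$. There are two extreme behaviors. If $f_n\le M$ for all $n$, a single norm controls all forms: $\|u\|_{L_2(f_n\mu)}\le M^{1/2}\|u\|_{L_2(\mu)}$. If the $f_n$ have disjoint supports, as for the diagonal forms $u(n)v(n)$, where $\mu=\sum_n2^{-n}\delta_n$ and $f_n=2^n1_{\{n\}}$, the forms see unrelated parts of $u$, and one function $u$ can test all of them at once. The subsequence splitting lemma says that, along a subsequence and up to small mass, every sequence of densities is a sum of these two types. It is a known result; we include a proof.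

\subsection{Splitting the densities}

\begin{lemma}\label{lem:split}
Let $f_n\ge0$ with $\int f_n\,d\mu=1$. After passing to a subsequence, there are pairwise disjoint measurable sets $E_n$ such that $(f_n1_{E_n^c})$ is uniformly integrable.
\end{lemma}

\begin{proof}
By a diagonal argument, pass to a subsequence so that $\varphi(j)=\lim_n\int_{\{f_n>j\}}f_n\,d\mu$ exists for all $j\in\mathbb N$. The function $\varphi$ decreases to some $\alpha\ge0$, the mass that escapes to arbitrarily high levels. Pass to a further subsequence, indexed by $k$, with $|\int_{\{f_k>j\}}f_k\,d\mu-\varphi(j)|<1/k$ for all $j\le k$. Let $A_k=\{f_k>k\}$; then $\mu(A_k)\le1/k$. For $k\ge j$,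
\[
\int_{\{j<f_k\le k\}}f_k\,d\mu\le\varphi(j)-\varphi(k)+\frac2k\le\omega(j),\qquad \omega(j)=\varphi(j)-\alpha+\frac2j ,
\]
and for $k<j$ the set $\{j<f_k\le k\}$ is empty. Note that $\omega(j)\to0$.

It remains to make the sets disjoint. Choose $k_1<k_2<\cdots$ and $\eta_i>0$ inductively so that $\int_Af_{k_i}\,d\mu<2^{-i}$ whenever $\mu(A)<\eta_i$, and $1/k_l<2^{-l}\min_{i<l}\eta_i$. Then $A^{>i}=\bigcup_{l>i}A_{k_l}$ has measure less than $\eta_i$. The sets $E_{k_i}=A_{k_i}\setminus A^{>i}$ are pairwise disjoint, and $\{f_{k_i}>j\}\setminus E_{k_i}$ is contained in the union of $\{j<f_{k_i}\le k_i\}$ and $\{f_{k_i}>j\}\cap A^{>i}$. Therefore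
\[
\int_{\{f_{k_i}>j\}\setminus E_{k_i}}f_{k_i}\,d\mu\le\omega(j)+\min\Big(2^{-i},\int_{\{f_{k_i}>j\}}f_{k_i}\,d\mu\Big).
\]
Given $\eta>0$, the minimum is below $\eta$ for all $i$ with $2^{-i}<\eta$, and for the finitely many other $i$ it is below $\eta$ once $j$ is large. So the left side tends to $0$ as $j\to\infty$, uniformly in $i$.
\end{proof}

Suppose that Proposition~\ref{prop:main} fails. Its hypotheses pass to subsequences, so we may assume that $|B_n(z_n)|\ge c>0$ for all $n$ and, applying Lemma~\ref{lem:split} twice, that there are pairwise disjoint sets $E_n$ and pairwise disjoint sets $F_n$ such that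
\[
h_n=f_n1_{E_n^c}\qquad\text{and}\qquad h_n'=g_n1_{F_n^c}
\]
are uniformly integrable for $\mu$ and $\nu$. Writing $B_n^{A,A'}(u,v)=B_n(1_Au,1_{A'}v)$, we have
\begin{equation}\label{eq:four}
B_n=B_n^{E_n,F_n}+B_n^{E_n^c,F_n^c}+B_n^{E_n,F_n^c}+B_n^{E_n^c,F_n}.
\end{equation}
We show that each of the four terms tends to $0$ on $z_n$, which is the desired contradiction.

\subsection{Singular parts: gluing}
On disjoint sets, near-optimal test functions for different $n$ can be glued into one bounded function. This upgrades pointwise convergence to uniform convergence in every variable that is restricted to the singular sets. It is the only place where the hypothesis $B_n(u,v)\to0$ enters.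

\begin{lemma}\label{lem:glue}
In the situation above:
\begin{enumerate}
\item[(a)] $\sup_{\|u\|_\infty\le1}|B_n(1_{E_n}u,v)|\to0$ for every $v\in L_\infty(\nu)$, and $\sup_{\|v\|_\infty\le1}|B_n(u,1_{F_n}v)|\to0$ for every $u\in L_\infty(\mu)$;
\item[(b)] $\|B_n^{E_n,F_n}\|\to0$.
\end{enumerate}
\end{lemma}

\begin{proof}
The form $B_n$ also sees the sets $E_k$ with $k\ne n$, through the regular part of $f_n$; we first make this interference small. Let $\eta>0$. By disjointness, $\mu(\bigcup_{k\ge m}E_k)\to0$ and $\nu(\bigcup_{k\ge m}F_k)\to0$ as $m\to\infty$. The set $E_{m,n}=\bigcup_{k\ge m,\,k\ne n}E_k$ lies in $E_n^c$, where $f_n=h_n$, and likewise $F_{m,n}=\bigcup_{k\ge m,\,k\ne n}F_k$ lies in $F_n^c$. By uniform integrability there is $m$ with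
\[
\int_{E_{m,n}}f_n\,d\mu\le\eta^2,\qquad\int_{F_{m,n}}g_n\,d\nu\le\eta^2\qquad\text{for all }n .
\]
For sequences $(u_k)$, $(v_k)$ in the unit balls of $L_\infty(\mu)$, $L_\infty(\nu)$ put $\bar u=\sum_{k\ge m}1_{E_k}u_k$ and $\bar v=\sum_{k\ge m}1_{F_k}v_k$ (pointwise sums). These functions lie in the unit balls. For $n\ge m$, the function $\bar u-1_{E_n}u_n$ is bounded by $1$ and vanishes off $E_{m,n}$, and the same holds for $\bar v-1_{F_n}v_n$ and $F_{m,n}$. Hence
\begin{equation}\label{eq:glue}
\|\bar u-1_{E_n}u_n\|_{L_2(f_n\mu)}\le\eta,\qquad\|\bar v-1_{F_n}v_n\|_{L_2(g_n\nu)}\le\eta\qquad(n\ge m).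
\end{equation}

(a) Fix $v$, let $s_n$ be the first supremum, and choose $u_n$ with $|B_n(1_{E_n}u_n,v)|\ge s_n/2$. By \eqref{eq:dom} and \eqref{eq:glue}, $s_n/2\le|B_n(\bar u,v)|+\eta\|v\|_\infty$ for $n\ge m$. Since $B_n(\bar u,v)\to0$, we get $\limsup s_n\le2\eta\|v\|_\infty$, and $\eta$ is arbitrary. The second assertion is the first with the variables exchanged.

(b) Choose $u_n,v_n$ with $|B_n(1_{E_n}u_n,1_{F_n}v_n)|\ge\frac12\|B_n^{E_n,F_n}\|$. For $n\ge m$,
\[
|B_n(\bar u,\bar v)-B_n(1_{E_n}u_n,1_{F_n}v_n)|\le|B_n(\bar u-1_{E_n}u_n,\bar v)|+|B_n(1_{E_n}u_n,\bar v-1_{F_n}v_n)|\le2\eta .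
\]
Since $B_n(\bar u,\bar v)\to0$, we get $\limsup\|B_n^{E_n,F_n}\|\le4\eta$.
\end{proof}

As $(z_n)$ is bounded, part (b) gives $B_n^{E_n,F_n}(z_n)\to0$.

\subsection{Regular in both variables: the trace class}
By \eqref{eq:dom}, the forms $B_n^{E_n^c,F_n^c}$ satisfy the hypothesis of the next lemma. After truncating the densities, they all factor through one tensor product of Hilbert spaces.

\begin{lemma}\label{lem:regular}
Let $h_n\in L_1(\mu)$, $h_n'\in L_1(\nu)$ be nonnegative, of integral at most $1$, and uniformly integrable. Let $R_n$ be bilinear forms on $L_\infty(\mu)\times L_\infty(\nu)$ with $|R_n(u,v)|\le\|u\|_{L_2(h_n\mu)}\|v\|_{L_2(h_n'\nu)}$. Then $R_n(z_n)\to0$ for every WUC sequence $(z_n)$ in $Y$.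
\end{lemma}

\begin{proof}
Let $\varepsilon>0$. Choose $M$ such that $G_n=\{h_n\le M\}$ and $G_n'=\{h_n'\le M\}$ satisfy $\int_{G_n^c}h_n\,d\mu\le\varepsilon^2$ and $\int_{(G_n')^c}h_n'\,d\nu\le\varepsilon^2$ for all $n$. Write
\[
R_n(u,v)=R_n(1_{G_n}u,1_{G_n'}v)+R_n(1_{G_n^c}u,v)+R_n(1_{G_n}u,1_{(G_n')^c}v).
\]
The last two forms have norm at most $\varepsilon$. The first, call it $\tilde R_n$, satisfies $|\tilde R_n(u,v)|\le M\|u\|_{L_2(\mu)}\|v\|_{L_2(\nu)}$, so it extends to a form of norm at most $M$ on $L_2(\mu)\times L_2(\nu)$. With the natural map $J:Y\to L_2(\mu)\hat{\otimes}_\pi L_2(\nu)$ we get $|\tilde R_n(z_n)|\le M\|Jz_n\|$. The sequence $(Jz_n)$ is WUC, so $\|Jz_n\|\to0$ by Lemma~\ref{lem:trace}. Hence $\limsup|R_n(z_n)|\le2\varepsilon\sup_n\|z_n\|$ for every $\varepsilon>0$.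
\end{proof}

\subsection{Mixed forms: martingale differences}
Consider $C_n=B_n^{E_n,F_n^c}$. Gluing alone cannot handle it, since $\|C_n\|$ need not tend to $0$, and the first variable is not controlled by a fixed Hilbert norm. But $C_n$ resembles the model of Section~\ref{sec:model}. By \eqref{eq:dom}, $|C_n(u,v)|\le\|u\|_\infty\|v\|_{L_2(h_n'\nu)}$. And since $C_n(u,v)=B_n(1_{E_n}u,v)-B_n^{E_n,F_n}(u,v)$, Lemma~\ref{lem:glue} gives, for every $v\in L_\infty(\nu)$,
\[
\sup_{\|u\|_\infty\le1}|C_n(u,v)|\le\sup_{\|u\|_\infty\le1}|B_n(1_{E_n}u,v)|+\|B_n^{E_n,F_n}\|\,\|v\|_\infty\to0 ,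
\]
which is property (a) of Proposition~\ref{prop:model}. What replaces the blocks of coordinates $[n_j,m_j]$? We need mutually orthogonal projections on $L_2(\nu)$. Because the densities must be truncated, with an error that is small only in terms of $\|\cdot\|_\infty$, these projections must also be uniformly bounded on $L_\infty(\nu)$. Martingale differences have both properties.

\begin{lemma}\label{lem:mixed}
Let $U$ be a Banach space, $\nu$ a probability measure, and $(h_n')$ a uniformly integrable sequence of nonnegative functions in $L_1(\nu)$ of integral at most $1$. Let $C_n$ be bilinear forms on $U\times L_\infty(\nu)$ such that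
\begin{enumerate}
\item[(a)] $\sup_{\|u\|\le1}|C_n(u,v)|\to0$ for every $v\in L_\infty(\nu)$;
\item[(b)] $|C_n(u,v)|\le\|u\|\,\|v\|_{L_2(h_n'\nu)}$ for all $n,u,v$.
\end{enumerate}
Then $C_n(z_n)\to0$ for every WUC sequence $(z_n)$ in $U\hat{\otimes}_\pi L_\infty(\nu)$.
\end{lemma}

\begin{proof}
The hypotheses pass to subsequences, so it suffices to find one subsequence along which $C_n(z_n)\to0$: if the lemma failed, we would apply this to a subsequence with $|C_n(z_n)|\ge c>0$.

\emph{Discretizing the vectors.} Finite sums of elementary tensors are dense, and simple functions are dense in $L_\infty(\nu)$. So there are finite sums $z_n'=\sum_iu_i\otimes v_i$ with all $v_i$ simple and $\|z_n-z_n'\|\le2^{-n}$. Then $(z_n')$ is WUC, $\|z_n'\|\le Z:=1+\sup_n\|z_n\|$, and $C_n(z_n)-C_n(z_n')\to0$ because $\|C_n\|\le1$.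

\emph{Choosing the blocks.} We construct $n_1<n_2<\cdots$ and finite algebras $\mathcal A_0\subset\mathcal A_1\subset\cdots$ of measurable sets, $\mathcal A_0$ being trivial. Let $W_j\subset L_\infty(\nu)$ be the finite-dimensional space of classes of $\mathcal A_j$-measurable functions. Given $\mathcal A_{j-1}$, apply (a) to a basis of $W_{j-1}$: the convergence is uniform on the unit ball of $W_{j-1}$, so there is $n_j>n_{j-1}$ with
\begin{equation}\label{eq:early}
|C_{n_j}(u,w)|\le\tfrac1j\|u\|\,\|w\|_\infty\qquad(u\in U,\ w\in W_{j-1}).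
\end{equation}
Let $\mathcal A_j$ be generated by $\mathcal A_{j-1}$ and the level sets of the simple functions in $z'_{n_j}$, so that $z'_{n_j}\in U\otimes W_j$. Relabel $n_j$ as $j$. The form $C_j$ nearly ignores $W_{j-1}$, and $z_j'$ involves nothing beyond $W_j$.

Let $P_j$ be the conditional expectation onto $\mathcal A_j$: on each atom of positive measure, $P_jv$ is the average of $v$ over that atom. It is a contraction on $L_\infty(\nu)$ and the orthogonal projection of $L_2(\nu)$ onto $W_j$. Put $Q_j=P_j-P_{j-1}$ for $j\ge1$. Then $\|Q_jv\|_\infty\le2\|v\|_\infty$, and since the spaces $W_j$ increase, the $Q_j$ are mutually orthogonal projections on $L_2(\nu)$, so that $\sum_j\|Q_jv\|^2_{L_2(\nu)}\le\|v\|^2_{L_2(\nu)}\le\|v\|_\infty^2$.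

\emph{Estimating.} Fix $\varepsilon>0$, and choose $M$ such that $G_j=\{h_j'\le M\}$ satisfies $\int_{G_j^c}h_j'\,d\nu\le\varepsilon^2$ for all $j$. Define forms on $U\times L_\infty(\nu)$ by
\[
D_j^0(u,v)=C_j(u,P_{j-1}v),\qquad D_j^1(u,v)=C_j(u,1_{G_j^c}Q_jv),\qquad D_j(u,v)=C_j(u,1_{G_j}Q_jv).
\]
For $v\in W_j$ we have $v=P_jv=P_{j-1}v+1_{G_j^c}Q_jv+1_{G_j}Q_jv$. Since $z_j'\in U\otimes W_j$,
\[
C_j(z_j')=D_j^0(z_j')+D_j^1(z_j')+D_j(z_j').
\]
By \eqref{eq:early}, $\|D_j^0\|\le1/j$. By (b), $|D_j^1(u,v)|\le\|u\|\,\|Q_jv\|_\infty\,\varepsilon$, so $\|D_j^1\|\le2\varepsilon$. By (b) again, $|D_j(u,v)|\le M^{1/2}\|u\|\,\|Q_jv\|_{L_2(\nu)}$, and therefore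
\[
\sum_j|D_j(u,v)|^2\le M\|u\|^2\sum_j\|Q_jv\|^2_{L_2(\nu)}\le M\|u\|^2\|v\|_\infty^2 .
\]
Lemma~\ref{lem:ell2} gives $D_j(z_j')\to0$. Thus $\limsup_j|C_j(z_j')|\le2\varepsilon Z$. The subsequence was chosen before $\varepsilon$, so $C_j(z_j')\to0$ and $C_j(z_j)\to0$.
\end{proof}

\begin{remark}
Hypothesis (a) cannot be weakened to pointwise convergence for general $U$. For $U=c_0$ the forms $C_n(u,v)=u(n)\int v\,d\nu$ are weak*-null and satisfy (b) with $h_n'=\mathbf 1$, but $C_n(e_n\otimes\mathbf 1)=1$. In our application the uniformity in $u$ comes from gluing in $L_\infty(\mu)$.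
\end{remark}

\subsection{Conclusion}
Lemma~\ref{lem:glue}(b) handles the first term of \eqref{eq:four} and Lemma~\ref{lem:regular} the second. Lemma~\ref{lem:mixed} with $U=L_\infty(\mu)$ gives $B_n^{E_n,F_n^c}(z_n)\to0$. For the last term apply the flip of (T2): the forms $(v,u)\mapsto B_n^{E_n^c,F_n}(u,v)$ on $L_\infty(\nu)\times L_\infty(\mu)$ are bounded by $\|v\|_\infty\|u\|_{L_2(h_n\mu)}$, and they satisfy hypothesis (a) of Lemma~\ref{lem:mixed} by the second assertion of Lemma~\ref{lem:glue}(a) together with Lemma~\ref{lem:glue}(b), since $B_n^{E_n^c,F_n}(u,v)=B_n(u,1_{F_n}v)-B_n^{E_n,F_n}(u,v)$. So $B_n(z_n)\to0$, contradicting $|B_n(z_n)|\ge c$. This proves Proposition~\ref{prop:main}, and with it Theorem~\ref{thm:A}. \qed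

\section{The classification}\label{sec:B}

It remains to see that the Grothendieck property of both factors is necessary. The tool is the following criterion.

\medskip\noindent
\textbf{Dieudonn\'e--Grothendieck criterion.} \emph{A bounded set $H\subset C(K)'$ is relatively weakly compact if and only if $\sup_{\lambda\in H}|\lambda(O_j)|\to0$ for every sequence $(O_j)$ of pairwise disjoint open subsets of $K$.}

\begin{lemma}\label{lem:nonG}
If $C(K)$ or $C(L)$ is not a Grothendieck space, then $X=C(K)\hat{\otimes}_\pi C(L)$ contains a complemented copy of $c_0$.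
\end{lemma}

\begin{proof}
By the flip we may assume that $C(K)$ is not a Grothendieck space. Then there are a weak*-null sequence $(\lambda_n)$ in $C(K)'$, a functional $\Phi\in C(K)''$ and $c>0$ with $|\Phi(\lambda_n)|\ge c$ for all $n$. The set $\{\lambda_n\}$ is not relatively weakly compact: otherwise the sequence has a weak cluster point $\lambda$, which is a weak* cluster point and so equals $0$, while $|\Phi(\lambda)|\ge c$. By the criterion there are $\gamma>0$, pairwise disjoint open sets $O_j$ and indices $n_j$ with $|\lambda_{n_j}(O_j)|>\gamma$. For fixed $n$ we have $\sum_j|\lambda_n|(O_j)<\infty$, so each $n$ occurs as $n_j$ for finitely many $j$, and after passing to a subsequence $n_1<n_2<\cdots$. By regularity take a compact set $K_j\subset O_j$ with $|\lambda_{n_j}|(O_j\setminus K_j)<|\lambda_{n_j}(O_j)|-\gamma$, and by Urysohn's lemma a continuous $u_j:K\to[0,1]$ equal to $1$ on $K_j$ and to $0$ off $O_j$. Then $|\lambda_{n_j}(u_j)-\lambda_{n_j}(O_j)|\le|\lambda_{n_j}|(O_j\setminus K_j)$, so $|\lambda_{n_j}(u_j)|>\gamma$.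

Since the $O_j$ are disjoint, $(u_j)$ is WUC in $C(K)$, and so is its image $z_j=u_j\otimes\mathbf 1$ in $X$. Fix $l\in L$. The forms $B_j(u,v)=\lambda_{n_j}(u)\,v(l)$ are weak*-null by (T4), and $|B_j(z_j)|>\gamma$. Lemma~\ref{lem:detect} applies.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
(i)$\Rightarrow$(ii) is Theorem~\ref{thm:A}, and (ii)$\Rightarrow$(i) is Lemma~\ref{lem:nonG}. An operator is unconditionally converging exactly when it fixes no copy of $c_0$, so (ii)$\Leftrightarrow$(iii) is the equivalence of (a) and (c) in Lemma~\ref{lem:detect}.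
\end{proof}

\section{A quotient isomorphic to $c_0$}\label{sec:C}

We look for a weak*-null sequence of forms that is equivalent to the $\ell_1$-basis. By Lemma~\ref{lem:glue}(b), forms that are singular in both variables are of no use on $L_\infty$-spaces. We take mixed forms, as in Proposition~\ref{prop:model}: disjoint supports in the first variable give the $\ell_1$-estimate, and the tails in the second variable give weak*-convergence. For the forms to keep their norm, $q$ should map onto $\ell_2$; Rademacher functions achieve this, provided they can be transported to $K$ and $L$.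

A compact space is \emph{scattered} if every nonempty closed subset has a relatively isolated point. By the theorem of Pe{\l}czy\'nski and Semadeni, a compact space that is not scattered admits a continuous surjection onto $[0,1]$. The \emph{Rademacher functions} $r_k(t)=(-1)^{\lfloor2^kt\rfloor}$, $k\ge1$, are Borel functions of modulus $1$ and orthonormal in $L_2[0,1]$, and Khinchine's inequality gives an absolute constant $c>0$ with $\|\sum_ka_kr_k\|_{L_1[0,1]}\ge c\|a\|_2$ for $a\in\ell_2$.

\begin{lemma}\label{lem:scattered}
If $K$ is infinite and $C(K)$ is a Grothendieck space, there are a continuous surjection $\varphi:K\to[0,1]$ and a probability measure $\lambda$ on $K$ whose image under $\varphi$ is Lebesgue measure.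
\end{lemma}

\begin{proof}
Suppose that $K$ is scattered. The set $K^{(1)}$ of non-isolated points is closed, and it is nonempty because $K$ is infinite and compact. Let $x$ be relatively isolated in $K^{(1)}$, and take a compact neighborhood $N$ of $x$ with $N\cap K^{(1)}=\{x\}$. As $x$ is not isolated in $K$, the set $N$ is infinite. For every open $O\ni x$ the compact set $N\setminus O$ consists of isolated points of $K$, so it is finite. Hence a sequence of distinct points $x_n\in N\setminus\{x\}$ converges to $x$. The measures $\delta_{x_n}-\delta_x$ are weak*-null, but they take the value $-1$ on the Borel function $1_{\{x\}}$, so they are not weakly null. This contradicts the Grothendieck property. Thus $K$ is not scattered, and $\varphi$ exists.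

Since $\varphi$ is onto, $w\mapsto w\circ\varphi$ is an isometric embedding of $C[0,1]$ in $C(K)$. Extend $w\circ\varphi\mapsto\int_0^1w\,dt$ to a functional $\lambda$ of norm $1$ on $C(K)$. As $\lambda(\mathbf 1)=1=\|\lambda\|$, it is a probability measure, and its image integrates every $w\in C[0,1]$ as Lebesgue measure does.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Let $X=C(K)\hat{\otimes}_\pi C(L)$. The second assertion follows from the first by Lemma~\ref{lem:quotient}, and the last from the first and Theorem~\ref{thm:A}. If $C(K)$ or $C(L)$ is not a Grothendieck space, Lemma~\ref{lem:nonG} gives a complemented copy of $c_0$, which is a quotient. So let both be Grothendieck spaces, and take $(\varphi,\lambda)$ for $K$ and $(\psi,\nu)$ for $L$ as in Lemma~\ref{lem:scattered}.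

\emph{The second variable.} The functions $r_k\circ\psi$ are orthonormal in $L_2(\nu)$. Define $q:C(L)\to\ell_2$ by $qv=(\int v\,(r_k\circ\psi)\,d\nu)_k$; then $\|q\|\le1$ by Bessel's inequality. For $a\in\ell_2$, the functional $q'a:v\mapsto\sum_ka_k(qv)_k$ is the measure with density $\sum_ka_k\,r_k\circ\psi$ with respect to $\nu$, so $\|q'a\|=\|\sum_ka_kr_k\|_{L_1[0,1]}\ge c\|a\|_2$. Hence $q$ is onto, and by the open mapping theorem there are $C<\infty$ and $v_N\in C(L)$ with $qv_N=e_N$ and $\|v_N\|\le C$ for all $N$.

\emph{The first variable.} Let $I_n=[2^{-n},2^{-n+1})$ and $E_n=\varphi^{-1}(I_n)$, $n\ge1$. The Borel sets $E_n$ are pairwise disjoint and $\lambda(E_n)=2^{-n}$. The map $2^n\varphi-1$ carries the probability measure $2^n\lambda|_{E_n}$ to Lebesgue measure on $[0,1)$. So the functions $r_k^n$, equal to $r_k(2^n\varphi-1)$ on $E_n$ and to $0$ elsewhere, form for each $n$ an orthonormal sequence in $L_2(2^n\lambda|_{E_n})$. Define $T_n:C(K)\to\ell_2$ by $T_nu=(2^n\int_{E_n}u\,r_k^n\,d\lambda)_k$; then $\|T_n\|\le1$ by Bessel's inequality.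

\emph{The quotient map.} Let $B_n(u,v)=\sum_{k\ge n}(T_nu)_k(qv)_k$. By Proposition~\ref{prop:model}(a), $(B_n)$ is weak*-null, so $Rz=(B_n(z))_n$ defines an operator $R:X\to c_0$ with $R'e_n=B_n$. Let $a_1,\dots,a_N$ be scalars. The vector $v_N$ selects the coordinate $k=N$, which belongs to the range of summation of each $B_n$ with $n\le N$. Thus, for $u\in C(K)$,
\[
\sum_{n\le N}a_nB_n(u,v_N)=\sum_{n\le N}a_n(T_nu)_N=\int uh\,d\lambda,\qquad h=\sum_{n\le N}a_n2^nr_N^n .
\]
The supremum of the modulus over $\|u\|_\infty\le1$ is $\|h\|_{L_1(\lambda)}$. Since $|h|=2^n|a_n|$ on $E_n$ for $n\le N$ and $h=0$ elsewhere, $\|h\|_{L_1(\lambda)}=\sum_{n\le N}|a_n|$. Therefore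
\[
\Big\|\sum_{n\le N}a_nB_n\Big\|\ge C^{-1}\sum_{n\le N}|a_n| .
\]
So $R':\ell_1\to X'$ is an isomorphic embedding, and $R$ is onto.
\end{proof}

\begin{remark}
The basis of $c_0$ has bounded lifts: by the open mapping theorem there is a bounded sequence $(z_n)$ in $X$ with $Rz_n=e_n$. No such sequence is WUC, since $B_n(z_n)=1$ and Proposition~\ref{prop:model}(b) applies. This is the gap between a quotient and a complemented subspace that separates Theorem~\ref{thm:C} from Theorem~\ref{thm:A}.
\end{remark}

\begin{thebibliography}{1}

\bibitem{unexpected}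
\emph{Unexpected subspaces of tensor products},
\texttt{http://matematicas.unex.es/\textasciitilde{}fcabello/files/printable/45pub.pdf}

\end{thebibliography}
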